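\title{An undecidable dichotomy for weakly compact sets in separable Banach spaces}

\begin{abstract}
Compare the weakly compact subsets of the unit ball $B_X$ of a Banach space $X$ by inclusion up to an error: $K\le_\varepsilon L$ if $K\subseteq L+\varepsilon B_X$. We study the statement that for every separable $X$ this structure is either Tukey below $\omega$ or Tukey above $\omega^\omega$, and show that it is not provable in ZFC (if ZFC is consistent) and not refutable in ZFC (if ZFC with an inaccessible cardinal is consistent). The dichotomy follows from the perfect set property of coanalytic sets. If that property fails, there is a separable space whose structure has the Tukey type of $[\omega_1]^{<\omega}$, and this space violates the dichotomy exactly when $\mathfrak d>\omega_1$. The version of the dichotomy with Borel reductions is equivalent to the perfect set property of coanalytic sets.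
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $X$ be a Banach space with closed unit ball $B_X$, and let $\mathcal K(B_X)$ be the family of weakly compact subsets of $B_X$. If $X$ is reflexive, $B_X$ is the largest member of this family. Otherwise there is no largest member, and one may ask how many weakly compact sets are needed to capture all the others, and how they are arranged. Tukey reductions measure this.

\subsection*{Tukey reductions}
Let $P$ and $Q$ be sets with binary relations $\le_P$ and $\le_Q$. A map $f\colon P\to Q$ is a \emph{reduction} if for every $q\in Q$ there is $p\in P$ such that, for all $x\in P$, $f(x)\le_Q q$ implies $x\le_P p$. We write $(P,\le_P)\preceq(Q,\le_Q)$ if a reduction exists, and $P\sim Q$ if $P\preceq Q$ and $Q\preceq P$. Call $Y\subseteq P$ \emph{bounded} if some $p\in P$ satisfies $x\le_P p$ for all $x\in Y$; a reduction is a map under which preimages of bounded sets are bounded, so that $Q$ has at least as much room for unbounded sets as $P$. Reductions compose, and this needs no transitivity of the relations: if $f\colon P\to Q$ and $g\colon Q\to R$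 are reductions and $r\in R$, choose $q$ for $r$ and then $p$ for $q$; then $g(f(x))\le_R r$ gives $f(x)\le_Q q$ and hence $x\le_P p$.

Three partial orders occur below: $\omega$ with its usual order; $\omega^\omega$, the functions $\omega\to\omega$ ordered coordinatewise; and $[Y]^{<\omega}$, the finite subsets of a set $Y$ ordered by inclusion. The least size of a cofinal subset of $\omega^\omega$ is denoted by $\mathfrak d$.

An \emph{asymptotic structure} is a set $P$ with binary relations $\le_\varepsilon$ $(\varepsilon>0)$ such that $x\le_\eta y$ implies $x\le_\varepsilon y$ whenever $\eta<\varepsilon$. For such a structure and a partial order $Q$,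
\begin{itemize}
\item $P\preceq Q$ means that $(P,\le_\varepsilon)\preceq Q$ for every $\varepsilon>0$;
\item $Q\preceq P$ means that $Q\preceq(P,\le_\delta)$ for some $\delta>0$;
\end{itemize}
and $P\sim Q$ means that both hold. The quantifiers fit together: if $Q\preceq P$ and $P\preceq Q'$, then $Q\preceq(P,\le_\delta)\preceq Q'$ for a suitable $\delta$, so $Q\preceq Q'$. We write $\mathbb AK(B_X)$ for $\mathcal K(B_X)$ with the relations
\[
K\le_\varepsilon L\iff K\subseteq L+\varepsilon B_X .
\]

\subsection*{The question}
For the inclusion order the following is known: for every Banach space $X$, either $\mathcal K(B_X)\sim\{0\}$ or $\omega^\omega\preceq\mathcal K(B_X)$. The first alternative says that $\mathcal K(B_X)$ is bounded, that is, $X$ is reflexive; so $\ell_1$ falls on the complicated side, although its weakly compact sets are norm compact and hence almost finite dimensional. The error $\varepsilon$ creates a level in between. A space $X$ is called SWCG if there is a weakly compact $L\subseteq X$ such that for every weakly compact $K\subseteq X$ and every $\varepsilon>0$ there is $n$ with $K\subseteq nL+\varepsilon B_X$,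 and it is known that $X$ is SWCG if and only if $\mathbb AK(B_X)\preceq\omega$. (Neither known fact is used in our proofs.) Say that $X$ \emph{satisfies the dichotomy} if
\begin{equation}\label{eq:dich}
\mathbb AK(B_X)\preceq\omega\qquad\text{or}\qquad\omega^\omega\preceq\mathbb AK(B_X).
\end{equation}
The question posed in \cite{problem} is:
\begin{quote}
Does every separable Banach space satisfy the dichotomy \eqref{eq:dich}?
\end{quote}
Banach spaces are real throughout. A complex space and its underlying real space have the same ball and the same weak topology, so statements about all separable spaces carry over to complex scalars.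

\subsection*{Results}
The answer is governed by the statement
\begin{quote}
$\mathsf{PSP}(\mathbf{\Pi}^1_1)$: every uncountable coanalytic subset of $2^\omega$ contains a perfect set.
\end{quote}
(Section~\ref{sec:facts} recalls the terms.) The first three results are theorems of ZFC.

\begin{theorem}\label{thm:A}
If $\mathsf{PSP}(\mathbf{\Pi}^1_1)$ fails, there is a separable Banach space $X$ with $\mathbb AK(B_X)\sim[\omega_1]^{<\omega}$. For this $X$ we have $\mathbb AK(B_X)\not\preceq\omega$, and $\omega^\omega\preceq\mathbb AK(B_X)$ if and only if $\mathfrak d=\omega_1$.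
\end{theorem}

\begin{theorem}\label{thm:B}
If $\mathsf{PSP}(\mathbf{\Pi}^1_1)$ holds, every separable Banach space $X$ satisfies $\mathbb AK(B_X)\preceq\omega$ or $\omega^\omega\preceq\mathbb AK(B_X)$.
\end{theorem}

\begin{corollary}\label{cor:d}
If $\mathfrak d>\omega_1$, then the dichotomy for all separable Banach spaces is equivalent to $\mathsf{PSP}(\mathbf{\Pi}^1_1)$.
\end{corollary}

\begin{corollary}\label{cor:indep}
\emph{(a)} If ZFC is consistent, so is ZFC $+$ ``the dichotomy fails for some separable $X$''. \emph{(b)} If ZFC $+$ ``there is an inaccessible cardinal'' is consistent, so is ZFC $+$ ``the dichotomy holds for all separable $X$''.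
\end{corollary}

The hypothesis $\mathfrak d>\omega_1$ disappears if the reduction of $\omega^\omega$ is required to be definable. Say that $\omega^\omega\preceq\mathbb AK(B_X)$ \emph{in a Borel way} if for some $\delta>0$ there is a Borel map $h\mapsto(v^h_n)_{n\in\omega}$ from $\omega^\omega$ to $B_X^{\,\omega}$, where $B_X$ carries the norm topology, such that every set $\{v^h_n:n\in\omega\}$ is relatively weakly compact and the map sending $h$ to its weak closure $\Phi(h)$ is a reduction of $\omega^\omega$ to $(\mathcal K(B_X),\le_\delta)$.

\begin{theorem}\label{thm:C}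
In ZFC, $\mathsf{PSP}(\mathbf{\Pi}^1_1)$ is equivalent to the statement: for every separable Banach space $X$, either $\mathbb AK(B_X)\preceq\omega$, or $\omega^\omega\preceq\mathbb AK(B_X)$ in a Borel way.
\end{theorem}

We do not determine whether the full dichotomy can hold when $\mathsf{PSP}(\mathbf{\Pi}^1_1)$ fails and $\mathfrak d=\omega_1$, for instance in $L$. Corollary~\ref{cor:indep} does not depend on this.

Section~\ref{sec:examples} works out three classical spaces, which are the models for everything that follows. Sections~\ref{sec:ideals} and~\ref{sec:positive} prove Theorem~\ref{thm:B}, Sections~\ref{sec:branch}--\ref{sec:type} prove Theorem~\ref{thm:A}, and Section~\ref{sec:final} contains Theorem~\ref{thm:C} and the corollaries.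

\section{Three orders and three spaces}\label{sec:examples}

\begin{lemma}\label{lem:orders}
\begin{itemize}
\item[(a)] $\omega^\omega$ is not a union of countably many bounded sets. Hence $\omega^\omega\not\preceq\omega$ and $\mathfrak d\ge\omega_1$.
\item[(b)] If $Y$ is uncountable, then $[Y]^{<\omega}\not\preceq\omega$.
\item[(c)] If $Y$ is infinite, then $\omega^\omega\preceq[Y]^{<\omega}$ if and only if $\mathfrak d\le|Y|$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If the sets are bounded by $p_0,p_1,\dots$, the function $h(j)=p_j(j)+1$ lies in none of them. A reduction $f$ to $\omega$ would cover $\omega^\omega$ by the bounded sets $f^{-1}(\{0,\dots,n\})$, and a countable cofinal family by the sets $\{h:h\le p\}$.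

(b) Let $f$ be a reduction. For some $n$ there are uncountably many $y$ with $f(\{y\})\le n$, and all of them would belong to one finite set.

(c) Let $f$ be a reduction and choose $g_F\in\omega^\omega$, for finite $F\subseteq Y$, such that $f(h)\subseteq F$ implies $h\le g_F$. Then $h\le g_{f(h)}$ for every $h$, so the $g_F$ form a cofinal family of size at most $|Y|$. Conversely, let $\{g_y:y\in Y\}$ be cofinal and send $h$ to $\{y\}$ for some $y$ with $h\le g_y$. If the image of $h$ is contained in $F$, then $h\le\max_{y\in F}g_y$.
\end{proof}

By (a) the two alternatives in \eqref{eq:dich} exclude each other. By (b) and (c), $[\omega_1]^{<\omega}$ is neither below $\omega$ nor above $\omega^\omega$ when $\mathfrak d>\omega_1$. The first alternative has a concrete form.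

\begin{lemma}\label{lem:omega}
Let $\varepsilon>0$. Then $(\mathcal K(B_X),\le_\varepsilon)\preceq\omega$ if and only if there are $L_0,L_1,\ldots\in\mathcal K(B_X)$ such that every $K\in\mathcal K(B_X)$ satisfies $K\subseteq L_n+\varepsilon B_X$ for some $n$.
\end{lemma}

\begin{proof}
Given a reduction $f$, let $L_n$ bound $f^{-1}(\{0,\dots,n\})$. Given the sets $L_n$, replace $L_n$ by $L_0\cup\dots\cup L_n$ and send $K$ to the least $n$ with $K\subseteq L_n+\varepsilon B_X$; if this number is at most $m$, then $K\subseteq L_m+\varepsilon B_X$.
\end{proof}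

\begin{example}\label{ex:l1}
\emph{For every set $Y$, the space $X=\ell_1(Y)$ has $\mathbb AK(B_X)\sim[Y]^{<\omega}$.} For finite $F\subseteq Y$ let $P_F$ be the restriction to $F$ and $L_F=P_F(B_X)$, a norm compact set that increases with $F$. Weakly convergent sequences in $\ell_1(Y)$ converge in norm, so a weakly compact $K$ is norm compact. Take a finite $\varepsilon/2$-net in $K$ and a finite $F$ with $\|v-P_Fv\|\le\varepsilon/2$ on the net; as $\mathrm{Id}-P_F$ is a contraction, $\|v-P_Fv\|\le\varepsilon$ on $K$, so $K\subseteq L_F+\varepsilon B_X$. Sending $K$ to such an $F$ reduces $(\mathcal K(B_X),\le_\varepsilon)$ to $[Y]^{<\omega}$. Conversely $F\mapsto L_F$ reduces $[Y]^{<\omega}$ to $(\mathcal K(B_X),\le_{1/3})$: if $L\subseteq L_{F_0}+\frac13B_X$ and $L_F\subseteq L+\frac13B_X$, then each $e_y$, $y\in F$, is within $\frac23$ of a vector supported by $F_0$, so $y\in F_0$.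

For countable $Y$ the countably many sets $L_F$ give the first alternative, by Lemma~\ref{lem:omega}. For $Y=\omega_1$ the dichotomy fails when $\mathfrak d>\omega_1$. This shows what the word ``separable'' in the question excludes.
\end{example}

\begin{example}\label{ex:c0}
\emph{The space $X=c_0(\omega\times\omega)$ has $\omega^\omega\preceq(\mathcal K(B_X),\le_\delta)$ for every $\delta<1$.} Let $s^m_n=\sum_{j\le n}e_{(m,j)}$, so that each row $m$ carries a copy $(s^m_n)_n$ of the summing basis of $c_0$. For $h\in\omega^\omega$ let $\Phi(h)=\{0\}\cup\{s^m_{h(m)}:m\in\omega\}$. The vectors $s^m_{h(m)}$ have norm one and disjoint supports, so they tend to $0$ weakly and $\Phi(h)$ is weakly compact. Let $L$ be weakly compact and suppose that $\{h:\Phi(h)\subseteq L+\delta B_X\}$ is unbounded. Then for some row $m$ there are infinitely many $n$ with $s^m_n=l_n+\delta b_n$, $l_n\in L$, $b_n\in B_X$. A weak cluster point $l\in L$ of the $l_n$ satisfies $|1-l(m,j)|\le\delta$ for every $j$, which is impossible for $l\in c_0(\omega\times\omega)$.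
\end{example}

Example~\ref{ex:c0} has two ingredients: sequences like the summing basis, no infinite part of which is close to a weakly compact set, and a way to select points from countably many such sequences so that the selection is relatively weakly compact. For a separable $X$ one would guess that the dichotomy holds and try a derivative argument: discard whatever is captured up to $\varepsilon$ by a weakly compact set; if nothing survives, the first alternative should hold, and if something survives, it should carry the structure of Example~\ref{ex:c0}. The obstacle is that relative weak compactness of a sequence is expressed by the well-foundedness of trees. The derivative therefore runs on a tree of size $\omega_1$ and may discard $\omega_1$ sets. Under $\mathsf{PSP}(\mathbf{\Pi}^1_1)$ these sets turn out to be countably many. Without it, they need not be: the space of Theorem~\ref{thm:A} is a separable imitation of $\ell_1(\omega_1)$, in which the index set is a set of branches of the binary tree and the finite dimensional balls $L_F$ are replaced by balls of reflexive subspaces.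

\section{Standard facts}\label{sec:facts}

\subsection*{Banach spaces}
``RWC'' abbreviates relatively weakly compact. A bounded set $K\subseteq X$ is RWC if and only if its weak$^*$ closure in $X^{**}$ is contained in $X$. By the Eberlein--\v Smulian theorem, $K$ is RWC if and only if every sequence in $K$ has a weakly convergent subsequence. Goldstine's theorem says that $B_Y$ is weak$^*$ dense in $B_{Y^{**}}$ for every Banach space $Y$, and Mazur's theorem that a convex set has the same weak and norm closures. By Schur's theorem weakly convergent sequences in $\ell_1$ converge in norm, so RWC subsets of $\ell_1$ are relatively norm compact. A basis $(e_n)$ of $X$ is \emph{boundedly complete} if $\sum_nc_ne_n$ converges whenever its partial sums are bounded, and \emph{shrinking} if for every $x^*\in X^*$ the norm of the restriction of $x^*$ to the span of $\{e_i:i>n\}$ tends to $0$. By James' theorem, a space with a basis is reflexive if and only if the basis has both properties.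

\subsection*{Trees and coanalytic sets}
A \emph{tree} on a set $Z$ is a set $T$ of finite sequences in $Z$ closed under initial segments; $[T]$ is the set of $z\in Z^\omega$ with $z|n\in T$ for all $n$, where $z|n=(z(0),\dots,z(n-1))$. Members of a tree on a product are written as pairs of sequences of equal length. A tree is \emph{well-founded} if $[T]=\emptyset$; it then has a rank function into the ordinals, strictly decreasing under proper extension, with countable values if $T$ is countable. A set $A\subseteq2^\omega$ is \emph{analytic} if $A=\{x:\exists y\ (x,y)\in[S]\}$ for a tree $S$ on $2\times\omega$; equivalently, if $A$ is the projection of a Borel subset of $2^\omega\times\omega^\omega$. Complements of analytic sets are \emph{coanalytic}. A \emph{perfect} set is a nonempty closed set without isolated points; it has cardinality $2^\omega$. We use: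
\begin{itemize}
\item[(D1)] every uncountable analytic set, in particular every uncountable Borel set, contains a perfect set;
\item[(D2)] analytic and coanalytic sets are measurable for (the completion of) every finite Borel measure $\mu$ on $2^\omega$, and the measure of a measurable set is the supremum of the measures of its compact subsets;
\item[(D3)] every coanalytic set is a union of $\omega_1$ Borel sets.
\end{itemize}

\subsection*{Constructibility}
For $r\subseteq\omega$, $L[r]$ is the least transitive model of ZF containing $r$ and all ordinals, $L=L[\emptyset]$, and $\omega_1^{L[r]}\le\omega_1$ is the first ordinal that is uncountable in $L[r]$. We use: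
\begin{itemize}
\item[(L1)] $L[r]$ satisfies ZFC and CH. Hence $\mathcal P(\omega)\cap L[r]$ is countable if $\omega_1^{L[r]}<\omega_1$.
\item[(L2)] A tree $T\in L[r]$ is well-founded if and only if it is well-founded in $L[r]$: a branch in $L[r]$ is a branch, and if $L[r]$ has no branch of $T$, it has a rank function for $T$, which excludes all branches.
\end{itemize}
The link with the perfect set property consists of two classical theorems; see \cite[\S14]{Kanamori} and \cite[Ch.~25]{Jech}.
\begin{itemize}
\item[(G)] (G\"odel, Solovay) If $\omega_1^{L[r]}=\omega_1$ for some $r\subseteq\omega$, then there is an uncountable $\Pi^1_1(r)$, in particular coanalytic, subset of $2^\omega$ without perfect subset.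
\item[(MS)] (Mansfield, Solovay) If $\omega_1^{L[r]}<\omega_1$ for all $r\subseteq\omega$, then $\mathsf{PSP}(\mathbf{\Pi}^1_1)$ holds.
\end{itemize}
So $\mathsf{PSP}(\mathbf{\Pi}^1_1)$ is equivalent to ``$\omega_1^{L[r]}<\omega_1$ for all $r\subseteq\omega$''.

\section{Weak compactness as an intersection of ideals on $\omega$}\label{sec:ideals}

In this section and the next, $X$ is a separable Banach space, $B=B_X$, and $(d_i)_{i\in\omega}$ is a norm dense sequence in $B$. For $A\subseteq\omega$ put $d[A]=\{d_i:i\in A\}$ and
\[
\mathcal I=\{A\subseteq\omega:\ d[A]\text{ is RWC}\}.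
\]
Separability enters here: up to any error, weakly compact sets are members of $\mathcal I$.

\begin{lemma}\label{lem:approx}
For $K\in\mathcal K(B)$ and $\eta>0$ there is $A\in\mathcal I$ with $K\subseteq d[A]+\eta B$.
\end{lemma}

\begin{proof}
If $K=\emptyset$ take $A=\emptyset$. Otherwise let $(u_j)_{j\in\omega}$ be norm dense in $K$, choose $i_j$ with $\|d_{i_j}-u_j\|<\eta2^{-j-1}$, and let $A=\{i_j:j\in\omega\}$. A sequence in $d[A]$ has a constant subsequence or a subsequence $(d_{i_j})$ with $j\to\infty$; in the second case the corresponding $u_j$ have a weakly convergent subsequence, and $\|d_{i_j}-u_j\|\to0$. So $A\in\mathcal I$ by Eberlein--\v Smulian. For $v\in K$ pick $j$ with $\|v-u_j\|<\eta/2$; then $\|v-d_{i_j}\|\le\eta$.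
\end{proof}

We need a quantitative and finitary description of the sets that are not in $\mathcal I$. The model is the summing basis $s_n=e_0+\dots+e_n$ of $c_0$: the $m$-th coordinate functional equals $1$ on $s_n$ for $n\ge m$ and $0$ for $n<m$.

\begin{definition}
Let $k\in\omega$ and $\theta_k=2^{-k}$. A finite set $\{i_0<\dots<i_{t-1}\}\subseteq\omega$ is a \emph{$k$-staircase} if for each $m<t$ there is $x^*\in B_{X^*}$ with
\[
x^*(d_{i_n})\ge\theta_k\ \ (m\le n<t),\qquad x^*(d_{i_n})\le\theta_k/2\ \ (n<m).
\]
The family of finite $k$-staircases is $\mathcal F_k$. An infinite set $a\subseteq\omega$ is a $k$-staircase if all its finite subsets are in $\mathcal F_k$. Finally, $\mathcal J_k$ is the family of sets $A\subseteq\omega$ that contain no infinite $k$-staircase.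
\end{definition}

A subset of a finite $k$-staircase is a $k$-staircase, with the functionals attached to its elements. Hence an infinite set is a $k$-staircase as soon as its finite initial segments are, and every infinite subset of an infinite $k$-staircase is one. It follows that $\mathcal J_k$ is an ideal containing the finite sets: an infinite staircase inside $A\cup A'$ meets $A$ or $A'$ in an infinite staircase.

\begin{lemma}\label{lem:far}
If $a$ is an infinite $k$-staircase, $L\subseteq X$ is weakly compact and $0<\delta<\theta_k/4$, then $d[a]\not\subseteq L+\delta B$.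
\end{lemma}

\begin{proof}
Let $\theta=\theta_k$, $a=\{i_0<i_1<\cdots\}$, $x_n=d_{i_n}$, and suppose $x_n=l_n+\delta b_n$ with $l_n\in L$ and $b_n\in B$. Fix $m$. For $t>m$ the functionals in $B_{X^*}$ that satisfy the $m$-th condition for $\{i_0,\dots,i_{t-1}\}$ form a nonempty weak$^*$ compact set, which decreases with $t$. So there is $x_m^*\in B_{X^*}$ with $x_m^*(x_n)\ge\theta$ for all $n\ge m$ and $x_m^*(x_n)\le\theta/2$ for $n<m$.

The two iterated limits of $x_m^*(x_n)$ differ by at least $\theta/2$, while weak compactness forces them to be close. Take limits along a nonprincipal ultrafilter on $\omega$: let $x^{**}\in X^{**}$ be the weak$^*$ limit of $(x_n)$, $l\in L$ the weak limit of $(l_n)$, and $x^*\in B_{X^*}$ the weak$^*$ limit of $(x_m^*)$. Then $x^{**}-l$ is the weak$^*$ limit of $(\delta b_n)$, so $\|x^{**}-l\|\le\delta$. On the one hand, $x^*(x_n)=\lim_mx_m^*(x_n)\le\theta/2$ for every $n$, so $x^{**}(x^*)\le\theta/2$. On the other hand, $x^{**}(x_m^*)=\lim_nx_m^*(x_n)\ge\theta$, so $x_m^*(l)\ge\theta-\delta$ for every $m$; since $l\in X$, this passes to the weak$^*$ limit, $x^*(l)\ge\theta-\delta$,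 and $x^{**}(x^*)\ge\theta-2\delta$. Thus $\theta-2\delta\le\theta/2$, contrary to $\delta<\theta/4$.
\end{proof}

\begin{lemma}\label{lem:cap}
$\mathcal I=\bigcap_{k}\mathcal J_k$.
\end{lemma}

\begin{proof}
If $A\in\mathcal I$, apply Lemma~\ref{lem:far} to the weak closure $L$ of $d[A]$: no infinite subset of $A$ is a staircase. Let $A\notin\mathcal I$. Some $x^{**}\in X^{**}\setminus X$ lies in the weak$^*$ closure of $d[A]$. Let $\theta=\theta_k$ be smaller than the distance $\rho>0$ from $x^{**}$ to $X$, and by Hahn--Banach let $x^{***}\in B_{X^{***}}$ vanish on $X$ and satisfy $x^{***}(x^{**})=\rho$. Choose $x_m^*\in B_{X^*}$ and $x_m\in d[A]$ inductively. Given $x_n$ for $n<m$, Goldstine's theorem for $Y=X^*$ approximates $x^{***}$ on $x_0,\dots,x_{m-1},x^{**}$ and gives $x_m^*$ with $x_m^*(x_n)<\theta/2$ for $n<m$ and $x^{**}(x_m^*)>\theta$. Since $x^{**}(x_j^*)>\theta$ for $j\le m$ and $x^{**}$ is in the weak$^*$ closure of $d[A]$, there is $x_m=d_{i_m}$, $i_m\in A$, with $x_j^*(x_m)>\theta$ for $j\le m$. The functional $x_m^*$ separates $x_m$ from the earlier points, so the indices $i_m$ are distinct, and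 there are $m_0<m_1<\cdots$ with $i_{m_0}<i_{m_1}<\cdots$. The functionals $x^*_{m_p}$ show that $\{i_{m_p}:p\in\omega\}$ is a $k$-staircase. So $A\notin\mathcal J_k$.
\end{proof}

The reductions of $\omega^\omega$ that we construct all have the following form. Subsets of $\omega$ are identified with their indicator functions in $2^\omega$.

\begin{lemma}\label{lem:borel}
Let $\delta>0$ and let $h\mapsto A_h$ be a Borel map $\omega^\omega\to2^\omega$ whose values are nonempty members of $\mathcal I$. Suppose that $\{h:d[A_h]\subseteq L+\delta B\}$ is bounded in $\omega^\omega$ for every $L\in\mathcal K(B)$. Then $\omega^\omega\preceq\mathbb AK(B)$ in a Borel way.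
\end{lemma}

\begin{proof}
Let $v_n^h=d_n$ if $n\in A_h$ and $v_n^h=d_{\min A_h}$ otherwise; then $\{v_n^h:n\in\omega\}=d[A_h]$. For each $n$, the space $\omega^\omega$ splits into countably many Borel sets on which $v_n^h$ is constant, so $h\mapsto v^h_n$ is Borel; as $B$ is separable and metrizable, $h\mapsto(v_n^h)_n$ is Borel. The weak closure $\Phi(h)$ of $d[A_h]$ is in $\mathcal K(B)$, and $\Phi(h)\le_\delta L$ implies $d[A_h]\subseteq L+\delta B$.
\end{proof}

\section{The dichotomy under the perfect set property}\label{sec:positive}

Say that $\mathcal I$ is \emph{countably generated in $\mathcal J_k$} if there is a countable family $\mathcal C\subseteq\mathcal J_k$ such that every $A\in\mathcal I$ is contained in a member of $\mathcal C$. We show in ZFC that the dichotomy holds if this is so for every $k$, and then that, under $\mathsf{PSP}(\mathbf{\Pi}^1_1)$, the only other possibility is a structure like that of Example~\ref{ex:c0}.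

\subsection*{The countably generated case}
To reduce $\omega^\omega$ we need many sets that lie in all the ideals $\mathcal J_k$ at once. Since the ideals ignore finite sets, such sets arise by gluing finite pieces of sets $Z_0,Z_1,\dots$, provided that, for each $k$, all $Z_m$ with $m>k$ lie in one member of $\mathcal J_k$. The reduction works if no $d[Z_m]$ is close to a weakly compact set, and the failure of the first alternative lets us choose the $Z_m$ in this way.

\begin{proposition}\label{prop:countable}
Suppose that $\mathcal I$ is countably generated in $\mathcal J_k$ for every $k$. Then $\mathbb AK(B)\preceq\omega$, or $\omega^\omega\preceq\mathbb AK(B)$ in a Borel way.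
\end{proposition}

\begin{proof}
Taking finite unions, fix for each $k$ sets $A^k_0\subseteq A^k_1\subseteq\cdots$ in $\mathcal J_k$ such that every member of $\mathcal I$ is contained in some $A^k_n$. Suppose $(\mathcal K(B),\le_\varepsilon)\not\preceq\omega$ for some $\varepsilon>0$, and let $\delta=\varepsilon/2$. Call $\mathcal H\subseteq\mathcal I$ \emph{small} if there are $L_0,L_1,\ldots\in\mathcal K(B)$ such that each $A\in\mathcal H$ satisfies $d[A]\subseteq L_n+\delta B$ for some $n$. A countable union of small families is small. The family $\mathcal I$ is not small: otherwise, by Lemma~\ref{lem:approx} with $\eta=\delta$, every $K\in\mathcal K(B)$ would satisfy $K\subseteq d[A]+\delta B\subseteq L_n+\varepsilon B$ for some $A$ and $n$, and Lemma~\ref{lem:omega} would give a reduction to $\omega$.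

For $s\in\omega^m$ let $A^s=\bigcap_{k<m}A^k_{s(k)}$, with $A^\emptyset=\omega$, and $\mathcal I_s=\{A\in\mathcal I:A\subseteq A^s\}$. Every $A\in\mathcal I_s$ lies in some $A^m_n$, so $\mathcal I_s=\bigcup_n\mathcal I_{s^\frown n}$. Starting from $\mathcal I_\emptyset=\mathcal I$ we obtain $f\in\omega^\omega$ such that no $\mathcal I_{f|m}$ is small. Put $Z_m=A^{f|m}$. Then
\begin{equation}\label{eq:Zm}
d[Z_m]\not\subseteq L+\delta B\qquad\text{for all }m\in\omega\text{ and }L\in\mathcal K(B),
\end{equation}
since otherwise the single set $L$ would show that $\mathcal I_{f|m}$ is small. In particular $Z_m\ne\emptyset$. Write $Z_m=\bigcup_jF^m_j$ with finite nonempty sets $F^m_0\subseteq F^m_1\subseteq\cdots$, and put $A_h=\bigcup_mF^m_{h(m)}$ for $h\in\omega^\omega$.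

For each $k$, the set $A_h$ is the union of the finite set $\bigcup_{m\le k}F^m_{h(m)}$ and of $\bigcup_{m>k}F^m_{h(m)}\subseteq A^k_{f(k)}\in\mathcal J_k$. So $A_h\in\mathcal J_k$ for all $k$, and $A_h\in\mathcal I$ by Lemma~\ref{lem:cap}. The sets $\{h:l\in A_h\}=\bigcup_m\{h:l\in F^m_{h(m)}\}$ are open, so $h\mapsto A_h$ is Borel. Let $L\in\mathcal K(B)$ and $H=\{h:d[A_h]\subseteq L+\delta B\}$. If $\{h(m):h\in H\}$ were unbounded for some $m$, then $Z_m=\bigcup_{h\in H}F^m_{h(m)}\subseteq\bigcup_{h\in H}A_h$, which contradicts \eqref{eq:Zm}. So $H$ is bounded and Lemma~\ref{lem:borel} applies.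
\end{proof}

\subsection*{A tree whose branches are the members of $\mathcal I$}
In Example~\ref{ex:c0}, after finitely many points have been selected there is always a whole staircase of possible next points, each compatible with an RWC outcome. To imitate this we need a notion of a finite approximation to a member of $\mathcal I$ such that limits of approximations are again in $\mathcal I$. Finite pieces of $A$ alone do not do this, since a limit of finite sets can be anything. We record, together with $A$, pieces of a proof that $A\in\mathcal I$, namely of rank functions.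

Identify a finite subset of $\omega$ with its increasing enumeration. For $A\subseteq\omega$ the set $\mathcal F_k(A)=\mathcal F_k\cap[A]^{<\omega}$ is a countable tree, and its branches are the infinite $k$-staircases in $A$. Hence
\begin{equation}\label{eq:wf}
A\in\mathcal J_k\iff\mathcal F_k(A)\text{ is well-founded}.
\end{equation}
Fix a recursive surjection $j\mapsto(k_j,\sigma_j)$ from $\omega$ onto $\omega\times[\omega]^{<\omega}$ with $\sigma_j\subseteq\{0,\dots,j-1\}$; to get one, list every pair infinitely often and replace the $j$-th term by $(0,\emptyset)$ when it violates the condition. Let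
\[
r=\{j\in\omega:\sigma_j\in\mathcal F_{k_j}\}.
\]
All the families $\mathcal F_k$ belong to $L[r]$. Let $U$ be the set of pairs $(s,g)\in2^n\times\omega_1^n$, $n\in\omega$, such that $g(i)>g(j)$ whenever $i,j<n$, $k_i=k_j$, $j\in r$, $\sigma_j\subseteq s^{-1}(1)$, and $\sigma_i$ is a proper initial segment of $\sigma_j$. This is a tree on $2\times\omega_1$. It belongs to $L[r]$, because it is defined by a bounded formula from $r$ and the ordinal $\omega_1$ (the true $\omega_1$, not $\omega_1^{L[r]}$), and finite sequences of ordinals are constructible.

\begin{lemma}\label{lem:U}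
$A\in\mathcal I$ if and only if $(A,g)\in[U]$ for some $g\in\omega_1^{\,\omega}$.
\end{lemma}

\begin{proof}
Since $\sigma_j\subseteq\{0,\dots,j-1\}$, the first $n>j$ bits of $A$ decide whether $\sigma_j\subseteq A$. So $(A,g)\in[U]$ means that $g(i)>g(j)$ whenever $k_i=k_j$, $\sigma_j\in\mathcal F_{k_j}(A)$ and $\sigma_i$ is a proper initial segment of $\sigma_j$. If $A\in\mathcal I$, all trees $\mathcal F_k(A)$ are well-founded by Lemma~\ref{lem:cap} and \eqref{eq:wf}; let $g(j)$ be the rank of $\sigma_j$ in $\mathcal F_{k_j}(A)$ if $\sigma_j$ belongs to this tree, and $0$ otherwise. If $A\notin\mathcal I$, some $\mathcal F_k(A)$ has a branch; choose $j_n$ such that $k_{j_n}=k$ and $\sigma_{j_n}$ is the initial segment of length $n$ of the branch. Then $(A,g)\in[U]$ would give $g(j_0)>g(j_1)>\cdots$.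
\end{proof}

\subsection*{The derivative}
Fix $k$. A node $p$ of $U$ is of use for the construction if the integers that can still be put into $A$ above $p$ contain an infinite $k$-staircase, and this should remain so after the useless nodes have been removed. For a subtree $W\subseteq U$ and $p\in W$ let
\[
A(W,p)=\{l\in\omega:\ s(l)=1\text{ for some }(s,g)\in W\text{ extending }p\},\qquad
\partial W=\{p\in W:A(W,p)\notin\mathcal J_k\}.
\]
As $A(W,p)$ decreases when $p$ is extended, $\partial W$ is a subtree. Put $W_0=U$, $W_{\xi+1}=\partial W_\xi$ and $W_\xi=\bigcap_{\eta<\xi}W_\eta$ for limit $\xi$. This decreasing sequence stabilizes at a tree $W^k_\infty$ with $\partial W^k_\infty=W^k_\infty$.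

\begin{lemma}\label{lem:kernel}
If $W^k_\infty\ne\emptyset$, then $\omega^\omega\preceq\mathbb AK(B)$ in a Borel way.
\end{lemma}

\begin{proof}
Let $W=W^k_\infty$. We choose nodes $p_t\in W$ for $t\in\omega^{<\omega}$, starting with the root $p_\emptyset=\emptyset$. Given $p_t$, the set $A(W,p_t)$ contains an infinite $k$-staircase; dropping finitely many elements we get one, $\{i^t_0<i^t_1<\cdots\}$, with $i^t_0\ge|p_t|$. Let $p_{t^\frown n}=(s,g)\in W$ extend $p_t$ and satisfy $s(i^t_n)=1$; its length exceeds $i^t_n\ge|p_t|$. For $h\in\omega^\omega$ the nodes $p_{h|m}$ increase strictly to a branch $(A_h,g_h)\in[U]$, so $A_h\in\mathcal I$ by Lemma~\ref{lem:U}, and $i^{h|m}_{h(m)}\in A_h$ for all $m$. The first $m$ bits of $A_h$ depend only on $h|m$, so $h\mapsto A_h$ is continuous.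

Let $0<\delta<\theta_k/4$, $L\in\mathcal K(B)$ and $H=\{h:d[A_h]\subseteq L+\delta B\}$. For $t\in\omega^{<\omega}$ let $b_t$ be the set of those $i^t_n$ for which $t^\frown n$ is an initial segment of a member of $H$. Then $d[b_t]\subseteq L+\delta B$, and $b_t$ is a subset of an infinite $k$-staircase, so it is finite by Lemma~\ref{lem:far}. Thus the tree of initial segments of members of $H$ is finitely branching, its levels are finite, and $H$ is bounded. Apply Lemma~\ref{lem:borel}.
\end{proof}

\begin{lemma}\label{lem:empty}
If $W^k_\infty=\emptyset$, then every $A\in\mathcal I$ is contained in a member of $\mathcal J_k\cap L[r]$.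
\end{lemma}

\begin{proof}
First, all sets $A(W_\xi,p)$ are in $L[r]$. If $W\in L[r]$, the map $p\mapsto A(W,p)$ is defined by quantifying over $W$ only, so it belongs to $L[r]$. For $A'\in L[r]$ the tree $\mathcal F_k(A')$ is in $L[r]$, so by \eqref{eq:wf} and (L2) the model $L[r]$ decides correctly whether $A'\in\mathcal J_k$. Hence $L[r]$ computes $\partial W$ correctly, and the recursion carried out inside $L[r]$ produces the same trees $W_\xi$.

Let $A\in\mathcal I$ and $(A,g)\in[U]$. Let $\xi$ be least with $(A,g)\notin[W_\xi]$; it exists because $W^k_\infty=\emptyset$. It is not $0$, and it is not a limit, because a common branch of the $W_\eta$, $\eta<\xi$, is a branch of their intersection. So $\xi=\eta+1$, and some initial segment $p$ of $(A,g)$ is in $W_\eta\setminus\partial W_\eta$. Every $l\in A$ belongs to $A(W_\eta,p)$, as witnessed by a long initial segment of $(A,g)\in[W_\eta]$. Thus $A\subseteq A(W_\eta,p)\in\mathcal J_k\cap L[r]$.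
\end{proof}

\begin{remark}\label{rem:omega1}
Each node $p$ is removed at one stage $\eta$ only and $|U|=\omega_1$, so the proof covers $\mathcal I$ by at most $\omega_1$ members $A(W_\eta,p)$ of $\mathcal J_k$. This much holds in ZFC; the next step is the only one that needs more.
\end{remark}

\begin{proposition}\label{prop:B}
If $\mathsf{PSP}(\mathbf{\Pi}^1_1)$ holds, then for every separable $X$ either $\mathbb AK(B_X)\preceq\omega$, or $\omega^\omega\preceq\mathbb AK(B_X)$ in a Borel way. In particular Theorem~\ref{thm:B} holds.
\end{proposition}

\begin{proof}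
If $W^k_\infty\ne\emptyset$ for some $k$, use Lemma~\ref{lem:kernel}. Suppose $W^k_\infty=\emptyset$ for all $k$. By (G), $\omega_1^{L[r]}<\omega_1$, so $\mathcal P(\omega)\cap L[r]$ is countable by (L1). By Lemma~\ref{lem:empty}, $\mathcal I$ is countably generated in every $\mathcal J_k$, and Proposition~\ref{prop:countable} applies.
\end{proof}

\section{Branch norms that are reflexive exactly on a coanalytic set}\label{sec:branch}

From now on $E\subseteq2^\omega$ is an uncountable coanalytic set without perfect subset, and $S$ is a tree on $2\times\omega$ with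
\[
2^\omega\setminus E=\{x:\exists y\ (x,y)\in[S]\}.
\]
If $(x,y)\in[S]$ we call $y$ a \emph{witness} for $x$. For $h\in\omega^\omega$ let $C_h$ be the set of $x$ that have a witness $y\le h$. By (D3) and (D1), $E$ is a union of $\omega_1$ countable sets, so $|E|=\omega_1$.

The plan is to put a norm on functions on the binary tree so that incomparable nodes add up as in $\ell_1$, while each branch $x$ carries a sequence space $X_x$. If every $X_x$ were $\ell_1$, the result would be $\ell_1$ itself; if every $X_x$ were $\ell_2$, every branch would carry a weakly compact ball, and there would be $2^\omega$ of them. We want the branches in $E$, and only these, to carry such balls. So $X_x$ has to be reflexive for $x\in E$ and close to $\ell_1$ for $x\notin E$, uniformly for $x\in C_h$. Moreover branches share nodes, so the norm of a vector on the first $n$ coordinates may depend on $x|n$ only. We achieve this with a norm that is allowed to add the norms of successive pieces of a vector when the positions of the pieces are large enough to bound a partial witness for $x$.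

Let $\mathbb N=\{1,2,\dots\}$; the integer $n$ will stand for the node $x|n$. For $x\in2^\omega$ let $\mathcal S_x$ be the family of finite sets $a=\{a_0<\dots<a_{k-1}\}\subseteq\mathbb N$ such that $a=\emptyset$, or $k\le a_0$, or
\begin{equation}\label{eq:witness}
\text{there is }u\in\omega^k\text{ with }(x|k,u)\in S\text{ and }u(i)\le a_i\text{ for all }i<k.
\end{equation}

\begin{lemma}\label{lem:S}
\begin{itemize}
\item[(a)] Whether $a\subseteq\{1,\dots,n\}$ belongs to $\mathcal S_x$ depends only on $x|n$.
\item[(b)] If $a\in\mathcal S_x$, $j\le|a|$, $b=\{b_0<\dots<b_{j-1}\}$ and $b_i\ge a_i$ for $i<j$, then $b\in\mathcal S_x$. In particular subsets of members of $\mathcal S_x$ are in $\mathcal S_x$.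
\item[(c)] If $x\in E$, no infinite subset of $\mathbb N$ has all its finite subsets in $\mathcal S_x$.
\item[(d)] If $x\in C_h$ and $a_i\ge h(i)$ for all $i<|a|$, then $a\in\mathcal S_x$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The definition uses $x|k$, and $k=|a|\le n$. (b) Let $j\ge1$. If $|a|\le a_0$, then $j\le b_0$; otherwise $u|j$ satisfies \eqref{eq:witness} for $b$. The $i$-th element of a subset of $a$ is at least $a_i$. (c) Let $a_0<a_1<\cdots$ be such a set. For every $k>a_0$ the set $\{a_0,\dots,a_{k-1}\}$ must satisfy \eqref{eq:witness}. So the finitely branching tree of all $u\in\omega^{<\omega}$ with $(x|\,|u|,u)\in S$ and $u(i)\le a_i$ for $i<|u|$ is infinite, and by K\"onig's lemma it has a branch, which is a witness for $x$. (d) Take $u=y|k$ for a witness $y\le h$.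
\end{proof}

Fix $x$. A sequence $I_0<\dots<I_{k-1}$ of successive nonempty finite intervals of $\mathbb N$ is \emph{admissible} if $\{\min I_i:i<k\}\in\mathcal S_x$. For $w\in c_{00}(\mathbb N)$, the finitely supported real sequences, let $Iw$ be the restriction of $w$ to $I$. Define $|w|_0=\|w\|_\infty$ and
\[
|w|_{n+1}=\max\Big\{\|w\|_\infty,\ \tfrac12\sup\sum_{i<k}|I_iw|_n\Big\},
\]
with the supremum over admissible sequences. By induction on $n$: each $|\cdot|_n$ is a norm with $\|w\|_\infty\le|w|_n\le\|w\|_1$; it is \emph{monotone}, that is, $|w|_n\le|w'|_n$ if $|w(j)|\le|w'(j)|$ for all $j$; and $|w|_n\le|w|_{n+1}$. Put $\|w\|_x=\sup_n|w|_n$. For a fixed admissible sequence the sums $\sum_i|I_iw|_n$ increase to $\sum_i\|I_iw\|_x$, and suprema commute, so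
\begin{equation}\label{eq:implicit}
\|w\|_x=\max\Big\{\|w\|_\infty,\ \tfrac12\sup\sum_{i<k}\|I_iw\|_x\Big\}.
\end{equation}
The norm $\|\cdot\|_x$ is monotone and $\|e_n\|_x=1$. Restrictions to sets of coordinates are contractions, so $(e_n)$ is a basis of the completion $X_x$, and changes of sign of the coordinates are isometries. The norm is also \emph{local}: if $w$ is supported by $\{1,\dots,n\}$, then $\|w\|_x$ depends only on $w$ and $x|n$. Indeed, intervals with minimum larger than $n$ contribute $0$ and can be dropped by Lemma~\ref{lem:S}(b); then use Lemma~\ref{lem:S}(a) and induction on the level of the norm.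

\begin{example}\label{ex:branch}
Let $x\notin E$ have the witness $y$, and let $1\le a_0<a_1<\cdots$ with $a_i\ge y(i)$. The singletons $\{a_0\},\dots,\{a_{k-1}\}$ are admissible for every $k$, so $\|\sum_ic_ie_{a_i}\|_x\ge\frac12\sum_i|c_i|$, and $X_x$ contains $\ell_1$. The clause $k\le a_0$ gives, for every $x$, only the local version $\|\sum_{j=k}^{2k-1}c_je_j\|_x\ge\frac12\sum_{j=k}^{2k-1}|c_j|$. Its role is to prevent the norm from degenerating to the supremum norm when partial witnesses die out.
\end{example}

\begin{lemma}\label{lem:reflexive}
If $x\in E$, then $X_x$ is reflexive.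
\end{lemma}

\begin{proof}
Write $\|\cdot\|=\|\cdot\|_x$. A \emph{block sequence} is a sequence of nonzero vectors $v_j\in c_{00}(\mathbb N)$ with $\max\operatorname{supp}v_j<\min\operatorname{supp}v_{j+1}$. We check the two conditions in James' theorem.

\emph{Boundedly complete.} Suppose the partial sums of $\sum_nc_ne_n$ have norm at most $M$ and are not Cauchy. Then there are $\beta>0$ and a block sequence $(v_j)$ of pieces of the series with $\|v_j\|\ge\beta$, and by monotonicity every finite sum of distinct $v_j$ has norm at most $M$. Take $k$ blocks supported by $\{k,k+1,\dots\}$. The smallest intervals containing their supports are admissible by the clause $k\le a_0$, so by \eqref{eq:implicit} the sum of these blocks has norm at least $k\beta/2$. This exceeds $M$ for large $k$.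

\emph{Shrinking.} Suppose not. Then there are $x^*\in X_x^*$ of norm one, $\beta>0$, and a normalized block sequence $(y_j)$ with $x^*(y_j)>\beta$. Changing signs, $\|\sum_jc_jy_j\|=\|\sum_j|c_j|y_j\|\ge\beta\sum_j|c_j|$ for finite sums.

We first improve the constant, by James' distortion argument. Let $\beta_n$ be the infimum of $\|\sum_{j\ge n}c_jy_j\|$ over finite sums with $\sum_j|c_j|=1$. The $\beta_n$ are nondecreasing, with limit $\beta_\infty\in[\beta,1]$. Let $\lambda=0.95$ and fix $n$ with $\beta_n>\lambda\beta_\infty$. Since $\beta_m<\beta_\infty/\lambda$ for all $m$, we can choose successively $w_i=\sum_jc^i_jy_j$, using consecutive disjoint ranges of indices $j\ge n$, with $\sum_j|c^i_j|=1$ and $\|w_i\|<\beta_\infty/\lambda$. Let $v_i=w_i/\|w_i\|$, $i\ge0$. The coefficients of $\sum_ic_iv_i$ with respect to $(y_j)$ have absolute sum $\sum_i|c_i|/\|w_i\|$, so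
\begin{equation}\label{eq:l1}
\Big\|\sum_ic_iv_i\Big\|\ge\beta_n\sum_i\frac{|c_i|}{\|w_i\|}\ge\lambda^2\sum_i|c_i|\ge\frac9{10}\sum_i|c_i|.
\end{equation}

If $z$ is a convex combination of $v_1,v_2,\dots$, then \eqref{eq:l1} gives $\|v_0+z\|\ge1.8$. Because of the factor $\frac12$ in \eqref{eq:implicit}, such a norm requires most of the blocks in $z$ to be cut into several pieces by an admissible sequence. Since $x\in E$, the possible sets of cut blocks form a compact family of finite sets, and we can choose $z$ so that each of them has small weight.

Let $q_j=\max\operatorname{supp}v_j$ and let $\mathcal G$ be the family of finite $G\subseteq\mathbb N$ with $\{q_j:j\in G\}\in\mathcal S_x$. It is closed under subsets by Lemma~\ref{lem:S}(b). It is closed in $2^{\mathbb N}$: if $G_n\to G$ with $G_n\in\mathcal G$, every finite subset of $G$ is contained in some $G_n$ and so belongs to $\mathcal G$; by Lemma~\ref{lem:S}(c), $G$ is finite, and $G\in\mathcal G$. On the compact space $\mathcal G$ consider the continuous functions $f_j$ with $f_j(G)=1$ if $j\in G$ and $f_j(G)=0$ otherwise. They are uniformly bounded and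 tend to $0$ pointwise, hence weakly in $C(\mathcal G)$ by dominated convergence. By Mazur's theorem there are $c_j\ge0$ $(j\ge1)$, finitely many nonzero, with $\sum_jc_j=1$ and $\sum_{j\in G}c_j\le\frac1{10}$ for all $G\in\mathcal G$. Put $z=\sum_{j\ge1}c_jv_j$.

Let $I_0<\dots<I_{k-1}$ be admissible, and let $G$ be the set of $j\ge1$ such that $\operatorname{supp}v_j$ meets at least two of the intervals. For $j\in G$ let $I_{i(j)}$ be the last interval meeting $\operatorname{supp}v_j$; then $\min\operatorname{supp}v_j<\min I_{i(j)}\le q_j$. If $j<j'$ are in $G$, then $\min I_{i(j)}\le q_j<\min\operatorname{supp}v_{j'}<\min I_{i(j')}$. So $j\mapsto\min I_{i(j)}$ is strictly increasing, its range is in $\mathcal S_x$, and it is dominated by $q_j$; by Lemma~\ref{lem:S}(b), $G\in\mathcal G$. Now $\sum_i\|I_iv_j\|\le2$ for all $j\ge0$ by \eqref{eq:implicit}, and $\sum_i\|I_iv_j\|\le1$ for $j\ge1$ outside $G$. Therefore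
\[
\tfrac12\sum_i\|I_i(v_0+z)\|\le\tfrac12\Big(2+\sum_{j\ge1}c_j+\sum_{j\in G}c_j\Big)\le\tfrac12\big(2+1+\tfrac1{10}\big)=1.55 .
\]
The blocks have disjoint supports, so $\|v_0+z\|_\infty\le1$, and \eqref{eq:implicit} gives $\|v_0+z\|\le1.55<1.8$, a contradiction.
\end{proof}

\section{The space $X$ and its weakly compact sets}\label{sec:space}

\subsection*{Gluing the branch norms}
Let $\Gamma=2^{<\omega}\setminus\{\emptyset\}$, ordered by extension. For $C\subseteq2^\omega$ let $T_C=\{x|n:x\in C,\ n\ge1\}$ and $T_x=T_{\{x\}}$; for $R\subseteq\Gamma$ let $R^{>N}=\{s\in R:|s|>N\}$. A vector $w\in c_{00}(\Gamma)$ is a \emph{chain vector} if its support is a chain, that is, lies in $T_x$ for some $x$. Put $\|w\|_{\mathrm{ch}}=\|(w(x|n))_{n\ge1}\|_x$. Two admissible choices of $x$ agree up to the longest node of the support, so by locality they give the same value. For $v\in c_{00}(\Gamma)$ let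
\[
\|v\|=\inf\Big\{\sum_i\|w_i\|_{\mathrm{ch}}:\ v=\sum_iw_i,\ \text{a finite sum of chain vectors}\Big\}.
\]
This is a seminorm, and $\|v\|_\infty\le\|v\|\le\|v\|_1$, because $\|w\|_\infty\le\|w\|_{\mathrm{ch}}$ and $v=\sum_sv(s)e_s$. So it is a norm and $\|e_s\|=1$. Let $X$ be the completion, a separable Banach space, and $B=B_X$. The coordinates $v\mapsto v(s)$ extend to functionals of norm one on $X$, and a finitely supported $\varphi\colon\Gamma\to\mathbb R$ acts on $X$ by $\langle\varphi,v\rangle=\sum_s\varphi(s)v(s)$. For $R\subseteq\Gamma$ let $P_R$ be the restriction to $R$.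

\begin{lemma}\label{lem:N}
\begin{itemize}
\item[(a)] $P_R$ extends to a projection on $X$ with $\|P_R\|\le1$; $P_RP_{R'}=P_{R\cap R'}$ and $\mathrm{Id}-P_R=P_{\Gamma\setminus R}$. If finite sets $R_n$ increase to $R$, then $P_{R_n}v\to P_Rv$ for all $v\in X$.
\item[(b)] $\|w\|=\|w\|_{\mathrm{ch}}$ for chain vectors $w$. Hence $P_{T_x}X$ is isometric to $X_x$.
\item[(c)] If $\varphi$ is finitely supported and $|\langle\varphi,w\rangle|\le M\|w\|_{\mathrm{ch}}$ for all chain vectors $w$, then $\|\varphi\|_{X^*}\le M$.
\item[(d)] If $v\in X$ and $\|P_Rv\|>c$, there is a finitely supported $\varphi$ with $\operatorname{supp}\varphi\subseteq R$, $\|\varphi\|_{X^*}\le1$ and $\langle\varphi,v\rangle>c$.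
\item[(e)] If $\varphi_i\in X^*$ and $\|\sum_{i<n}\pm\varphi_i\|\le M$ for all $n$ and all signs, then $\sup_{v\in K}|\langle\varphi_i,v\rangle|\to0$ for every nonempty RWC set $K\subseteq X$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $v=\sum_iw_i$, then $P_Rv=\sum_iP_Rw_i$ and $\|P_Rw_i\|_{\mathrm{ch}}\le\|w_i\|_{\mathrm{ch}}$ by monotonicity. The remaining statements hold on $c_{00}(\Gamma)$ and pass to $X$ because the operators are contractions.

(b) Let $\operatorname{supp}w\subseteq T_x$ and $w=\sum_iw_i$. Then $w=\sum_iP_{T_x}w_i$, all terms are supported by $T_x$, and the triangle inequality in $X_x$ gives $\|w\|_{\mathrm{ch}}\le\sum_i\|P_{T_x}w_i\|_{\mathrm{ch}}\le\sum_i\|w_i\|_{\mathrm{ch}}$. By (a), $P_{T_x}X$ is the closure of the finitely supported vectors on $T_x$.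

(c) If $v=\sum_iw_i$, then $|\langle\varphi,v\rangle|\le M\sum_i\|w_i\|_{\mathrm{ch}}$.

(d) By (a), $\|P_{R'}v\|>c$ for some finite $R'\subseteq R$. Take $\psi\in X^*$ of norm one with $\psi(P_{R'}v)>c$ and let $\varphi=\psi\circ P_{R'}$.

(e) For suitable signs $\sum_{i<n}|\langle\varphi_i,v\rangle|=\langle\sum_{i<n}\pm\varphi_i,v\rangle\le M\|v\|$, so $v\mapsto(\langle\varphi_i,v\rangle)_i$ is a bounded operator $X\to\ell_1$. The image of $K$ is RWC, hence relatively norm compact, and the coordinates tend to $0$ uniformly on such a set.
\end{proof}

For instance, if $s_1,\dots,s_n$ are pairwise incomparable, a chain contains at most one of them, so the functional with values $\pm1$ at these nodes has norm at most $1$ by (c), and $\|\sum_ic_ie_{s_i}\|=\sum_i|c_i|$.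

For finite $F\subseteq2^\omega$ and $N\in\omega$ let $P_{F,N}=P_R$ with $R=T_F\cup\{s\in\Gamma:|s|\le N\}$, and $L_{F,N}=P_{F,N}(B)$. These sets replace the balls $L_F$ of Example~\ref{ex:l1}.

\begin{lemma}\label{lem:LFN}
For finite $F\subseteq E$, the set $L_{F,N}$ is a weakly compact subset of $B$. If $F\subseteq F'$ and $N\le N'$, then $L_{F,N}\subseteq L_{F',N'}$.
\end{lemma}

\begin{proof}
As $P_{F,N}$ is a contractive projection, $L_{F,N}$ is the unit ball of the closed subspace $P_{F,N}X$, and these subspaces increase with $F$ and $N$ by Lemma~\ref{lem:N}(a). Choose $N'\ge N$ such that the nodes $x|N'$, $x\in F$, are distinct. Then $P_{F,N'}X$ is the direct sum of a finite dimensional space and of the spaces $P_{T_x^{>N'}}X$, $x\in F$, which are closed subspaces of the reflexive spaces $P_{T_x}X$ (Lemmas~\ref{lem:N}(b) and~\ref{lem:reflexive}). So $P_{F,N'}X$ and its closed subspace $P_{F,N}X$ are reflexive.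
\end{proof}

\subsection*{Where an RWC set can have mass}
Fix an RWC set $K\subseteq B$ and put $\nu_K(R)=\sup_{v\in K}\|P_Rv\|$ for $R\subseteq\Gamma$, with $\nu_K=0$ if $K=\emptyset$. By Lemma~\ref{lem:N}(a), $\nu_K$ is monotone in $R$. The next two lemmas find regions of the tree on which $X$ behaves like $\ell_1$ far out, so that $\nu_K$ vanishes there in the limit. The first region is the set of branches with witnesses below a fixed $h$; here the uniformity in Lemma~\ref{lem:S}(d) is used.

\begin{lemma}\label{lem:Ch}
For every $h\in\omega^\omega$, $\lim_N\nu_K(T_{C_h}^{>N})=0$.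
\end{lemma}

\begin{proof}
Let $T=T_{C_h}$. The numbers $\nu_K(T^{>N})$ decrease; suppose all exceed $c>0$. Choose inductively $N_0<N_1<\cdots$ with $N_i\ge h(i)$, vectors $v_i\in K$, and, by Lemma~\ref{lem:N}(d), finitely supported $\varphi_i$ with $\|\varphi_i\|\le1$, $\langle\varphi_i,v_i\rangle>c$ and support in $\{s\in T:N_i<|s|\le N_{i+1}\}$, where $N_{i+1}$ is chosen after $\varphi_i$. Let $w$ be a chain vector and $w'=P_Tw$. If $w'\ne0$, the longest node of its support lies on some $x\in C_h$, and we regard $w'$ as a vector in $X_x$. The intervals $I_i=\{N_i+1,\dots,N_{i+1}\}$, $i<n$, are admissible for $x$ by Lemma~\ref{lem:S}(d). Since $\langle\varphi_i,w\rangle=\langle\varphi_i,I_iw'\rangle$, Lemma~\ref{lem:N}(b) and \eqref{eq:implicit} give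
\[
\Big|\Big\langle\sum_{i<n}\pm\varphi_i,w\Big\rangle\Big|\le\sum_{i<n}\|I_iw'\|_x\le2\|w'\|_x\le2\|w\|_{\mathrm{ch}} .
\]
So $\|\sum_{i<n}\pm\varphi_i\|\le2$ by Lemma~\ref{lem:N}(c), which contradicts Lemma~\ref{lem:N}(e).
\end{proof}

The second region consists of the nodes that follow a given set of branches for a long time and then leave it.

\begin{lemma}\label{lem:leave}
Let $C\subseteq2^\omega$ and $R_m=\{s\in\Gamma\setminus T_C:\ |s|>m,\ s|m\in T_C\}$ for $m\ge1$. Then $\lim_m\nu_K(R_m)=0$.
\end{lemma}

\begin{proof}
The sets $R_m$ decrease because $T_C$ is closed under nonempty initial segments. Suppose $\nu_K(R_m)>c>0$ for all $m$. Choose inductively $m_i\ge1$, $v_i\in K$ and finitely supported $\varphi_i$ with support in $R_{m_i}$, $\|\varphi_i\|\le1$ and $\langle\varphi_i,v_i\rangle>c$, taking $m_{i+1}>m_i$ larger than the lengths of all nodes in $\operatorname{supp}\varphi_i$. If $i<j$, $s\in\operatorname{supp}\varphi_i$ and $t\in\operatorname{supp}\varphi_j$ were comparable, then $s$ would be an initial segment of $t|m_j\in T_C$, although $s\notin T_C$. So a chain meets at most one of the supports,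 $\|\sum_{i<n}\pm\varphi_i\|\le1$ by Lemma~\ref{lem:N}(b),(c), and Lemma~\ref{lem:N}(e) is contradicted.
\end{proof}

What remains are single branches along which $K$ keeps mass. For $c>0$ let
\[
G_K(c)=\{x\in2^\omega:\nu_K(T_x^{>N})>c\text{ for all }N\},\qquad G_K=\bigcup_{n\ge1}G_K(1/n).
\]
Thus $x\notin G_K$ if and only if $\nu_K(T_x^{>N})\to0$.

\begin{lemma}\label{lem:heavy}
Each $G_K(c)$ is a finite subset of $E$. Hence $G_K$ is a countable subset of $E$.
\end{lemma}

\begin{proof}
If $x\notin E$ has the witness $y$, then $T_x\subseteq T_{C_y}$, so $x\notin G_K(c)$ by Lemma~\ref{lem:Ch}. If $G_K(c)$ were infinite, it would contain points $x_i\ne x$ converging to some $x\in2^\omega$. Let $m_i$ be the largest $m$ with $x_i|m=x|m$; then $m_i\to\infty$. When $m_i\ge1$, the set $T_{x_i}^{>m_i}$ is contained in the set $R_{m_i}$ of Lemma~\ref{lem:leave} for $C=\{x\}$, so $\nu_K(R_{m_i})>c$, a contradiction.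
\end{proof}

These lemmas control $K$ near one set $C_h$ and near finitely many branches of $E$. A vector of $K$, however, may spread its norm over many branches. The way it does so is described by a measure on $2^\omega$, and measures see $E$ as a countable set of atoms and its complement as a union of sets $C_h$. This is where the absence of a perfect subset is used.

\begin{lemma}\label{lem:measure}
For every finite Borel measure $\mu$ on $2^\omega$ and every $\eta>0$ there are a finite $F\subseteq E$ and $h\in\omega^\omega$ with $\mu(2^\omega\setminus(F\cup C_h))<\eta$.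
\end{lemma}

\begin{proof}
All sets below are measurable by (D2). Let $G$ be the countable set of atoms of $\mu$ in $E$. If $\mu(E\setminus G)>0$, then $E\setminus G$ contains a compact set of positive measure whose points are null; this set is uncountable, so it contains a perfect set by (D1), which is impossible. Hence $\mu(E\setminus G)=0$, and $\mu(E\setminus F)<\eta/2$ for a large finite $F\subseteq G$.

Define $h(0),h(1),\dots$ inductively, and let $Z_m$ be the analytic set of all $x$ having a witness $y$ with $y(i)\le h(i)$ for $i<m$; so $Z_0=2^\omega\setminus E$. The set $Z_m$ is the increasing union, over the possible values of $h(m)$, of the resulting sets $Z_{m+1}$; choose $h(m)$ with $\mu(Z_m\setminus Z_{m+1})<\eta2^{-m-2}$. Then $\mu(Z_0\setminus\bigcap_mZ_m)\le\eta/2$. If $x\in\bigcap_mZ_m$, with witnesses $y_m$, then $y_m(i)\le h(i)$ for $m>i$, so a subsequence of $(y_m)$ converges coordinatewise to some $y\le h$, and $(x,y)\in[S]$ because $[S]$ is closed. So $\bigcap_mZ_m\subseteq C_h$.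
\end{proof}

\begin{proposition}\label{prop:approx}
For every RWC set $K\subseteq B$ and every $\varepsilon>0$ there are a finite set $F\subseteq G_K\subseteq E$ and $N\in\omega$ with $\|v-P_{F,N}v\|\le\varepsilon$ for all $v\in K$. In particular $K\subseteq L_{F,N}+\varepsilon B$.
\end{proposition}

\begin{proof}
Suppose not, and let $F_n=G_K(1/n)$ for $n\ge1$; these finite sets increase to $G_K$. There are $v_n\in K$ with $\|v_n-P_{F_n,n}v_n\|>\varepsilon$. As $\mathrm{Id}-P_{F_n,n}$ is the restriction to $\Gamma^{>n}\setminus T_{F_n}$, Lemma~\ref{lem:N}(a) gives a finite set $\Delta_n\subseteq\Gamma^{>n}\setminus T_{F_n}$ such that $u_n=P_{\Delta_n}v_n$ has $\varepsilon<\|u_n\|\le1$. Write $u_n=\sum_iw_{n,i}$, a finite sum of chain vectors with $\sum_i\|w_{n,i}\|_{\mathrm{ch}}\le2$, pick branches $x_{n,i}$ with $\operatorname{supp}w_{n,i}\subseteq T_{x_{n,i}}$, and let $\mu_n$ be the measure that gives mass $\|w_{n,i}\|_{\mathrm{ch}}$ to $x_{n,i}$ for each $i$. The positive measures of mass at most $2$ form a weak$^*$ compact metrizable subset of $C(2^\omega)^*$, so $\mu_n\to\mu$ weak$^*$ along a subsequence, to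 which $n$ is restricted from now on.

By Lemma~\ref{lem:measure} choose a finite $F\subseteq E$ and $h$ such that $C=F\cup C_h$ has $\mu(2^\omega\setminus C)<\varepsilon/4$. Weak$^*$ convergence says nothing about $\mu_n(C)$, only about clopen neighborhoods of $C$; Lemma~\ref{lem:leave} bridges the difference. Fix $m\ge1$ with $\nu_K(R_m)<\varepsilon/4$, where $R_m$ is defined from $C$. The set $O=\{x:x|m\notin T_C\}$ is clopen and disjoint from $C$, so $\mu_n(O)\to\mu(O)<\varepsilon/4$. Let $Q=\{s\in\Gamma^{>m}:s|m\notin T_C\}$. If $x_{n,i}\notin O$, no node of $T_{x_{n,i}}$ is in $Q$ and $P_Qw_{n,i}=0$. Hence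
\[
\|P_Qu_n\|\le\sum_{x_{n,i}\in O}\|w_{n,i}\|_{\mathrm{ch}}=\mu_n(O).
\]

Let $n\ge m$ be so large that $F\cap G_K\subseteq F_n$. A node $s\in\Delta_n$ has $|s|>n\ge m$. If $s\notin T_C$, then $s\in Q$ or $s\in R_m$. If $s\in T_C$, then $s\in T_{C_h}^{>n}$, or $s\in T_x^{>n}$ for some $x\in F$, and this $x$ is not in $G_K$ because $s\notin T_{F_n}$. Split $\Delta_n$ accordingly into disjoint pieces. By Lemma~\ref{lem:N}(a),
\[
\varepsilon<\|u_n\|\le\mu_n(O)+\nu_K(R_m)+\nu_K(T_{C_h}^{>n})+\sum_{x\in F\setminus G_K}\nu_K(T_x^{>n}).
\]
The third term tends to $0$ by Lemma~\ref{lem:Ch}, and the finite sum by the definition of $G_K$. In the limit $\varepsilon\le\varepsilon/2$, a contradiction. The last statement follows from $v=P_{F,N}v+(v-P_{F,N}v)$.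
\end{proof}

\section{The Tukey type of $\mathbb AK(B_X)$}\label{sec:type}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $E$ witness the failure of $\mathsf{PSP}(\mathbf{\Pi}^1_1)$ and let $X$ be the space of Section~\ref{sec:space}.

\emph{$\mathbb AK(B)\preceq[E]^{<\omega}$.} Fix $\varepsilon>0$. To encode the integer $N$, fix distinct points $z_0,z_1,\dots$ of $E$. For $K\in\mathcal K(B)$ choose a finite $F\subseteq E$ and $N$ with $K\subseteq L_{F,N}+\varepsilon B$ by Proposition~\ref{prop:approx}, and send $K$ to $F\cup\{z_0,\dots,z_N\}$. Given a finite $F'\subseteq E$, let $N'$ be the largest $n$ with $z_n\in F'$, or $0$ if there is none. If the image of $K$ is contained in $F'$, then $F\subseteq F'$ and $N\le N'$, so $K\subseteq L_{F',N'}+\varepsilon B$, and $L_{F',N'}\in\mathcal K(B)$, both by Lemma~\ref{lem:LFN}.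

\emph{$[E]^{<\omega}\preceq(\mathcal K(B),\le_{1/3})$.} Send $F$ to $L_{F,0}\in\mathcal K(B)$. Let $L\in\mathcal K(B)$, and let $F_0=G_L(1/2)$, a finite subset of $E$ by Lemma~\ref{lem:heavy}. Suppose $L_{F,0}\subseteq L+\frac13B$ and $x\in F$. Given $N$, let $s=x|(N+1)$. Then $e_s\in L_{F,0}$, so some $v\in L$ has $\|e_s-v\|\le\frac13$, hence $v(s)\ge\frac23$ and $\|P_{T_x^{>N}}v\|\ge\frac23>\frac12$. So $x\in F_0$, and $F\subseteq F_0$.

Since $|E|=\omega_1$, we obtain $\mathbb AK(B)\sim[\omega_1]^{<\omega}$. If $\mathbb AK(B)\preceq\omega$, composition would give $[\omega_1]^{<\omega}\preceq\omega$, against Lemma~\ref{lem:orders}(b). Composing on either side, $\omega^\omega\preceq\mathbb AK(B)$ if and only if $\omega^\omega\preceq[\omega_1]^{<\omega}$, which by Lemma~\ref{lem:orders}(a),(c) holds if and only if $\mathfrak d=\omega_1$.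
\end{proof}

\begin{remark}\label{rem:E}
The space $X$ can be built from any coanalytic set $E$, and Lemmas~\ref{lem:S}--\ref{lem:heavy} and the reduction $[E]^{<\omega}\preceq(\mathcal K(B),\le_{1/3})$ use nothing else about $E$. If $E$ contains a perfect set, then $\mathfrak d\le2^\omega=|E|$, and $\omega^\omega\preceq[E]^{<\omega}\preceq\mathbb AK(B)$ by Lemma~\ref{lem:orders}(c). If $E$ is countable, it has no perfect subset, Proposition~\ref{prop:approx} holds, and the countably many sets $L_{F,N}$ give $\mathbb AK(B)\preceq\omega$ by Lemma~\ref{lem:omega}. So on these spaces the two alternatives of the dichotomy mirror the two alternatives of the perfect set property.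
\end{remark}

\section{Borel reductions and independence}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
One implication is Proposition~\ref{prop:B}. Suppose $\mathsf{PSP}(\mathbf{\Pi}^1_1)$ fails and let $E$ and $X$ be as in the proof of Theorem~\ref{thm:A}, so that $\mathbb AK(B)\not\preceq\omega$. Suppose $h\mapsto(v_n^h)_n$, $\delta$ and $\Phi$ witness that $\omega^\omega\preceq\mathbb AK(B)$ in a Borel way, and let $K_h=\{v^h_n:n\in\omega\}$. The point is that a Borel family of RWC sets can use only an analytic, hence countable, set of branches of $E$. Put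
\[
E'=\bigcup_{h}G_{K_h}=\Big\{x:\ \exists h\ \exists k\ge1\ \forall N\ \exists n\ \ \big\|P_{T_x^{>N}}v^h_n\big\|>1/k\Big\}.
\]
For $N<M$ the function sending $(x,v)\in2^\omega\times B$ to the norm of the restriction of $v$ to $\{x|n:N<n\le M\}$ is continuous, because it depends on $x$ through $x|M$ only and is $1$-Lipschitz in $v$. By Lemma~\ref{lem:N}(a), $\|P_{T_x^{>N}}v\|$ is the supremum of these functions over $M$, so it is a Borel function of $(x,v)$. Hence the condition that follows ``$\exists h$'' defines a Borel subset of $2^\omega\times\omega^\omega$, and $E'$ is analytic. By Lemma~\ref{lem:heavy}, $E'\subseteq E$, so $E'$ has no perfect subset and is countable by (D1).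

By Proposition~\ref{prop:approx}, for each $h$ there are a finite $F\subseteq E'$ and $N$ with $K_h\subseteq L_{F,N}+\delta B$. The right side is weakly closed: if $l_\alpha+\delta b_\alpha\to v$ weakly, then along a subnet $l_\alpha\to l\in L_{F,N}$ and $\delta b_\alpha\to v-l\in\delta B$. So $\Phi(h)\le_\delta L_{F,N}$. There are countably many such pairs $(F,N)$, and for each the set $\{h:\Phi(h)\le_\delta L_{F,N}\}$ is bounded because $\Phi$ is a reduction. This covers $\omega^\omega$ by countably many bounded sets, against Lemma~\ref{lem:orders}(a).
\end{proof}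

\begin{remark}
For this $X$ neither alternative of Theorem~\ref{thm:C} holds. By Lemma~\ref{lem:kernel} all kernels $W^k_\infty$ are empty, so by Remark~\ref{rem:omega1} the family $\mathcal I$ is covered by $\omega_1$ members of each $\mathcal J_k$, while by Proposition~\ref{prop:countable} countably many do not suffice for some $k$. The gap between $\omega$ and $\omega_1$ in Section~\ref{sec:positive} therefore cannot be closed without an assumption.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:d}]
If $\mathsf{PSP}(\mathbf{\Pi}^1_1)$ holds, use Theorem~\ref{thm:B}. If it fails and $\mathfrak d>\omega_1$, the space of Theorem~\ref{thm:A} satisfies neither alternative.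
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:indep}]
(a) Add $\omega_2$ Cohen reals to $L$. Cardinals are preserved, so $\omega_1^L=\omega_1$ in the extension, and $\mathsf{PSP}(\mathbf{\Pi}^1_1)$ fails by (G) with $r=\emptyset$. Let $\mathrm{cov}(\mathcal M)$ be the least number of meager sets needed to cover $\omega^\omega$. The sets $\{h:h\le g\}$ are closed and nowhere dense, so $\mathfrak d\ge\mathrm{cov}(\mathcal M)$. In the extension $\mathrm{cov}(\mathcal M)=\omega_2$: any $\omega_1$ meager Borel sets are coded in the intermediate model generated by $\omega_1$ of the Cohen reals, and each remaining Cohen real avoids all of them. So $\mathfrak d>\omega_1$, and Corollary~\ref{cor:d} applies.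

(b) Let $\kappa$ be inaccessible and force with the L\'evy collapse that makes $\kappa$ equal to $\omega_1$. Every $r\subseteq\omega$ of the extension lies in an intermediate extension in which $\kappa$ is still inaccessible; the $\omega_1$ of that model is at least $\omega_1^{L[r]}$ and smaller than $\kappa$. So $\omega_1^{L[r]}<\omega_1$ for all $r$ in the final model. By (MS), $\mathsf{PSP}(\mathbf{\Pi}^1_1)$ holds there, and Theorem~\ref{thm:B} gives the dichotomy.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Jech}
Jech, \emph{Set Theory}.

\bibitem{Kanamori}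
Kanamori, \emph{The Higher Infinite}.

\bibitem{problem}
\emph{Weakly compact sets in separable Banach spaces},
\texttt{http://www.math.uni.wroc.pl/\textasciitilde grzes/papers2/gp\_ny\_slides\_h.pdf}.

\end{thebibliography}
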